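
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The $n$-crossing number of a link is not monotone in $n$}


\begin{abstract}
An $n$-crossing diagram of a link is a planar diagram in which exactly $n$ strands meet at every crossing, and $c_n(L)$ is the least number of crossings of such a diagram of $L$. We answer in the negative the question whether $c_{n+1}(L)\le c_n(L)$ always holds. For every $k\ge 400$ we construct an explicit non-split link $L_k$ with $2k$ components such that $c_{6k}(L_k)=2$ and $c_{6k+1}(L_k)\ge 3$. The linking numbers of $L_k$ force a two-crossing $(6k+1)$-diagram to agree, up to boundedly many components, with one planar configuration. A parity argument and a sign argument then show that the extra strand does not fit into this configuration. We also determine all $m$ with $c_m(L_k)\le 2$.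
\end{abstract}

\section{The question and the answer}

Links are tame links in $\mathbb R^3$, considered up to ambient isotopy. Let $n\ge2$. An \emph{$n$-crossing diagram}, or \emph{$n$-diagram}, is an immersed closed $1$-manifold in $\mathbb R^2$ that is embedded except at finitely many multiple points, the \emph{crossings}. At each crossing exactly $n$ strands meet, pairwise transversely, and the crossing carries the top-to-bottom order of its strands. It is a diagram of a link $L$ if it is the projection of some link isotopic to $L$, with the orders at the crossings recording the heights of the strands. For $n=2$ these are the classical link diagrams. Every link has an $n$-diagram for every $n\ge2$ \cite{Adams}, so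
\[
c_n(L)=\min\{\text{number of crossings of }D \mid D\text{ is an }n\text{-diagram of }L\}
\]
is defined; it is called the \emph{$n$-crossing number} of $L$.

A crossing with $n$ strands contains $n(n-1)/2$ pairs of strands, so one expects that fewer crossings are needed as $n$ grows. The following facts are known.
\begin{itemize}
\item $c_3(L)<c_2(L)$ and $c_4(L)<c_2(L)$ if $L$ is not an unlink.
\item $c_{n+2}(L)\le c_n(L)$.
\item $c_{kn}(L)\le c_n(L)$ for every integer $k\ge2$.
\item $c_5(L)<c_3(L)$ if $L$ is non-split, not the unknot and not the Hopf link.
\end{itemize}
For an unlink all $c_n$ are $0$. In general the second fact says that the sequences $c_2,c_4,c_6,\dots$ and $c_3,c_5,c_7,\dots$ are non-increasing. The first compares the two sequences at the start. It is natural to ask \cite{RM} whether they always interlace: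
\[
\text{is } c_{n+1}(L)\le c_n(L)\text{ for every link }L\text{ and every }n\ge2\,?
\]

There is also a direct reason to hope for this. Suppose that an $n$-diagram of $L$ with at least one crossing admits a simple closed curve $\gamma$ which passes exactly once through every crossing, transversely to all strands, and does not meet the diagram elsewhere. Then a strand of $L$ can be led along $\gamma$ above the rest of the link without changing the link type (Lemma~\ref{lem:insert}). This gives an $(n+1)$-diagram with the same crossings. For a single diagram the question thus begins with a problem on plane curves: does such a $\gamma$ exist? We shall see that for some diagrams it does not, because of a parity obstruction, and that linking numbers can make such diagrams so rigid that no other diagram does better.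

\begin{theorem}\label{thm:A}
For every integer $k\ge400$ there is an explicit non-split link $L_k$ with $2k$ components such that
\[
c_{6k}(L_k)=2,\qquad c_{6k+1}(L_k)\ge3 .
\]
\end{theorem}

So the inequality $c_{n+1}\le c_n$ fails for each $n=6k$ with $k\ge400$. We claim nothing about other $n$, and no optimality of the bound $400$. The proof of Theorem~\ref{thm:A} uses none of the facts listed above. The next result uses only $c_{m+2}\le c_m$.

\begin{theorem}\label{thm:B}
For $k\ge400$ and $m\ge2$ we have $c_m(L_k)\le2$ if and only if $m=6k$ or $m\ge6k+2$. Moreover $c_{6k}(L_k)=c_{6k+2}(L_k)=c_{6k+3}(L_k)=2$.
\end{theorem}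

\paragraph{Plan of the proof.}
Section~\ref{sec:conv} fixes conventions, and Section~\ref{sec:pattern} constructs a family of planar patterns with two crossings, and from it the links $L_k$. In Section~\ref{sec:gap} we determine all ways in which a closed curve can run through such a pattern; Example~\ref{ex:k1} does this by hand for the smallest one. No such curve passes an odd number of times through both crossings. Section~\ref{sec:reversed} shows that running through the pattern against the flow is expensive, as it produces negative crossings. The remaining sections start from a hypothetical two-crossing $(6k+1)$-diagram. Linking numbers determine how often almost every component passes through each crossing (Section~\ref{sec:rigid}), then make the directions of almost all strands consistent (Section~\ref{sec:coh}), and planarity then forces the pattern (Section~\ref{sec:core}). The few other components would have to run through the pattern in a way excluded before (Section~\ref{sec:end}). Theorem~\ref{thm:B} is proved in Section~\ref{sec:B}.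

\section{Conventions}\label{sec:conv}

\subsection{Signs, vectors and linking numbers}

All diagrams are oriented, and planar arguments take place on $S^2=\mathbb R^2\cup\{\infty\}$. The tangent lines of the strands at a crossing are distinct, so the tangent vectors (the \emph{directions} of the strands) are pairwise linearly independent. A pair of strands whose upper strand has direction $d$ and whose lower strand has direction $d'$ is \emph{positive} if $\det(d,d')>0$, and \emph{negative} otherwise.

For a component $i$ of a diagram, let $u_i(v)$ be the number of times it passes through the crossing $v$, and call $u_i=(u_i(v))_v$ the \emph{vector} of $i$. Shift the strands at every crossing slightly, keeping their order of height. This gives a classical diagram in which every pair of strands of a multiple crossing crosses exactly once. Recall that twice the linking number of two components is the sum of the signs of the classical crossings between them. For $i\ne j$ there are $u_i\cdot u_j=\sum_v u_i(v)u_j(v)$ pairs consisting of a strand of $i$ and a strand of $j$ at a common crossing, each of which contributes $\pm1$ to $2\operatorname{lk}(i,j)$. Hence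
\begin{equation}\label{eq:lk}
u_i\cdot u_j\ge2|\operatorname{lk}(i,j)|,\qquad u_i\cdot u_j\equiv2\operatorname{lk}(i,j)\equiv0\pmod2 .
\end{equation}

\subsection{Coherent crossings}

A set of $M$ strands at a crossing is \emph{coherent} if their directions lie in an open half-plane bounded by a line through the origin. If one faces along the flow, the incoming half-edges are behind and the outgoing ones in front; we number both from left to right. The clockwise cyclic order of half-edges is then
\[
\mathrm{out}_1,\dots,\mathrm{out}_M,\mathrm{in}_M,\dots,\mathrm{in}_1 ,
\]
and the strand entering at $\mathrm{in}_i$ leaves at $\mathrm{out}_{M+1-i}$. Whenever we use positions, $M$ will be even. We replace the number $i$ by the \emph{position} $t=i-\frac{M+1}2$, a half-integer in $(-\frac M2,\frac M2)$. Then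
\begin{equation}\label{eq:flip}
\text{the strand with in-position } t \text{ has out-position } -t .
\end{equation}
``Left'' and ``right'' for strands always refer to in-positions. If strand $s$ is to the left of strand $s'$, then $s$ points further to the right, that is, $d_s$ is clockwise from $d_{s'}$ by an angle less than $\pi$, so $\det(d_s,d_{s'})>0$. Hence
\begin{equation}\label{eq:leftover}
\text{a pair of coherent strands is positive if and only if its left strand is over its right strand.}
\end{equation}

\emph{Interval convention.} An interval with integer endpoints, used as a set of positions, stands for the half-integers $t\in\frac12+\mathbb Z$ it contains.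

\section{The pattern and the links}\label{sec:pattern}

\subsection{The pattern $(a,b)$}

Let $a,b\ge1$ be integers and put
\[
\sigma=a+b,\qquad X=2a+b,\qquad Y=a+2b,\qquad I=(-b,X),\qquad J=(-Y,a)=I-\sigma .
\]

\begin{definition}\label{def:pattern}
A diagram has \emph{pattern $(a,b)$} if its crossings are $x$ and $y$, with $2X$ and $2Y$ strands respectively, the strands are coherent at both, and its edges are
\begin{align*}
&x\text{-out }t\to y\text{-in }t-\sigma\quad\text{and}\quad y\text{-out }t-\sigma\to x\text{-in }t && (t\in I),\\
&x\text{-out }t\to x\text{-in }t && (t\in(-X,-b)),\\
&y\text{-out }t\to y\text{-in }t && (t\in(a,Y)).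
\end{align*}
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\foreach \s in {1,-1}{
 \draw (-3,0) .. controls +({102*\s}:5.4) and +({30*\s}:5.4) .. (3,0);
 \draw (-3,0) .. controls +({78*\s}:3.5) and +({54*\s}:3.5) .. (3,0);
 \draw (-3,0) .. controls +({54*\s}:2.55) and +({78*\s}:2.55) .. (3,0);
 \draw (-3,0) .. controls +({30*\s}:2) and +({102*\s}:2) .. (3,0);
}
\draw (-3,0) .. controls +(126:3) and +(234:3) .. (-3,0);
\draw (-3,0) .. controls +(150:1.3) and +(210:1.3) .. (-3,0);
\draw (3,0) .. controls +(126:3) and +(234:3) .. (3,0);
\draw (3,0) .. controls +(150:1.3) and +(210:1.3) .. (3,0);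
\fill (-3,0) circle (1.6pt);
\fill (3,0) circle (1.6pt);
\node at (-2.45,0) {$x$};
\node at (3.45,0) {$y$};
\node at (1.2,3.25) {$\longrightarrow$};
\node at (1.2,-3.25) {$\longleftarrow$};
\node at (1.15,2.67) {\scriptsize $O_0$};
\node at (0.9,2.03) {\scriptsize $O_1$};
\node at (0.6,1.41) {\scriptsize $O_2$};
\node at (1.15,-2.67) {\scriptsize $N_0$};
\node at (0.9,-2.03) {\scriptsize $N_1$};
\node at (0.6,-1.41) {\scriptsize $N_2$};
\node at (-4.08,0) {\scriptsize $L_{-2}$};
\node at (-3.5,0) {\scriptsize $L_{-3}$};
\node at (1.92,0) {\scriptsize $R_2$};
\node at (2.5,0) {\scriptsize $R_3$};
\node at (0,0) {\scriptsize $F_R$};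
\node at (-3.9,2.2) {\scriptsize $F_L$};
\end{tikzpicture}
\caption{The pattern $(1,1)$: a plane curve system with two crossings $x$, $y$ of six strands each. Every strand runs straight through a crossing. The flow is clockwise around the picture: upward at $x$, downward at $y$. Two loops sit to the left of the flow at $x$ and two to the right of the flow at $y$; four edges lead from $x$ to $y$ and four back. The symbols name the twelve faces; $F_L$ is the outer face.}
\label{fig:k1}
\end{figure}

Such plane curve systems exist; Figure~\ref{fig:k1} shows the pattern $(1,1)$. In general place $x$ at the left and $y$ at the right of a circle, with the flow clockwise: upward at $x$, downward at $y$. At both crossings ``left of the flow'' is the outer side. The edges from $x$ to $y$ leave $x$ at its $2\sigma$ innermost out-positions and arrive at $y$ at its $2\sigma$ outermost in-positions, preserving the order from outer to inner; draw them as concentric arcs in the upper half of an annulus. Draw the edges from $y$ to $x$ in the same way in the lower half, from the $2\sigma$ outermost outs of $y$ to the $2\sigma$ innermost ins of $x$. The loops at $x$ join the $2a$ outermost outs to the outermost ins with equal position; draw them nested,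 next to $x$ and outside the annulus. The loops at $y$ join the $2b$ innermost outs to the innermost ins with equal position; draw them nested, next to $y$ and inside the annulus.

\begin{lemma}\label{lem:components}
A diagram with pattern $(a,b)$ consists of $a$ components with vector $(4,2)$, called \emph{$P$-components}, and $b$ components with vector $(2,4)$, called \emph{$Q$-components}. Their in-positions are as follows.
\begin{enumerate}
\item[(P)] A $P$-component has $x$-positions $\pm t,\pm(2\sigma-t)$ for some $t\in(b,X)$, where also $2\sigma-t\in(b,X)$, and $y$-positions $\pm(t-\sigma)$.
\item[(Q)] A $Q$-component has $x$-positions $\pm t$ for some $t\in(-b,b)$, and $y$-positions $\pm(\sigma+t),\pm(\sigma-t)$, where $\sigma\pm t\in(a,Y)$.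
\end{enumerate}
\end{lemma}

\begin{proof}
We use \eqref{eq:flip} at the crossings and Definition~\ref{def:pattern} along the edges. Let $t\in(b,X)$. Since $b+X=2\sigma$, also $2\sigma-t\in(b,X)$. The curve starting at $x$-in $t$ runs
\[
x\text{-in }t,\ x\text{-out }{-t};\quad x\text{-in }{-t},\ x\text{-out }t;\quad y\text{-in }t-\sigma,\ y\text{-out }\sigma-t;\quad x\text{-in }2\sigma-t .
\]
Here $-t\in(-X,-b)$ gives the loop, and $t-\sigma\in(-a,a)$. Repeating this with $2\sigma-t$ in place of $t$ leads back to $x$-in $t$. As $t$ is a half-integer, $t\ne2\sigma-t$. So the $2a$ values of $t$ form $a$ components, each with vector $(4,2)$.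

Let $t\in(-b,b)$. The curve starting at $x$-in $t$ runs
\[
x\text{-in }t,\ x\text{-out }{-t};\quad y\text{-in }{-t-\sigma},\ y\text{-out }t+\sigma;\quad y\text{-in }t+\sigma,\ y\text{-out }{-t-\sigma};\quad x\text{-in }{-t},
\]
where $\sigma+t\in(\sigma-b,\sigma+b)=(a,Y)$ gives the loop. Repeating this with $-t\neq t$ leads back to $x$-in $t$. This gives $b$ components with vector $(2,4)$.

All positions at $x$ and at $y$ have now been used.
\end{proof}

\subsection{The links $L_k$}

Let $D_k$ be the diagram with pattern $(k,k)$ in which, at both crossings, strands further left lie above strands further right. Here $\sigma=2k$ and $X=Y=3k$, so $D_k$ is a $6k$-diagram with two crossings. Let $L_k$ be its link, oriented as in $D_k$. It has $k$ $P$-components and $k$ $Q$-components; we write $P$ and $Q$ also for the two sets of components of $L_k$, and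
\[
a_l=(4,2)\ \text{ for } l\in P,\qquad a_l=(2,4)\ \text{ for } l\in Q .
\]
By \eqref{eq:leftover} every pair of strands of $D_k$ is positive. So for $l\ne l'$
\begin{equation}\label{eq:g}
2\operatorname{lk}(l,l')=a_l\cdot a_{l'}=:g_{ll'}=
\begin{cases}20&\text{if } l,l' \text{ are both in } P \text{ or both in } Q,\\16&\text{otherwise.}\end{cases}
\end{equation}
In particular $L_k$ is non-split, because all its linking numbers are nonzero, and $c_{6k}(L_k)\le2$.

\begin{lemma}\label{lem:two}
If $m<10k-10$, then $c_m(L_k)\ge2$. For $k\ge400$ this gives $c_{6k}(L_k)=2$ and $c_{6k+1}(L_k)\ge2$.
\end{lemma}

\begin{proof}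
The components of a diagram without crossings have linking numbers $0$. In an $m$-diagram of $L_k$ with one crossing the vectors are integers $u_i\ge0$ with $\sum_iu_i=m$, and \eqref{eq:lk} gives $u_iu_j\ge20$ for distinct $i,j\in P$. So at most one $i\in P$ has $u_i\le4$, and the same holds for $Q$. Hence $m\ge2\cdot5(k-1)$. For $k\ge400$ we have $6k+1<10k-10$.
\end{proof}

\section{Closed curves in the pattern: the gap graph}\label{sec:gap}

To enlarge a diagram we must run further curves through its crossings, but through no other points of it. We now record all the ways to do this.

\subsection{Gaps, lines and the graph $H$}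

Let $D^\circ$ be a diagram with pattern $(a,b)$. A \emph{corner} is a sector at a crossing between two cyclically consecutive half-edges. For an integer $g$ with $|g|<X$, \emph{$x$-in $g$} denotes the corner between the in-positions $g-\frac12$ and $g+\frac12$ at $x$, and \emph{$x$-out $g$} the corner between the out-positions $g-\frac12$ and $g+\frac12$. We also call these corners \emph{in-gaps} and \emph{out-gaps}. For $g=-X$ both symbols mean the \emph{left gap} of $x$, between $\mathrm{in}_1$ and $\mathrm{out}_1$; for $g=X$ both mean the \emph{right gap}, between $\mathrm{in}_{2X}$ and $\mathrm{out}_{2X}$. The notation at $y$ is the same, with $Y$ in place of $X$. No confusion with half-edges arises: half-edges have half-integral positions and corners have integral ones.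

Consider a further strand at $x$, transverse to all strands of $D^\circ$. Entering at $x$-in $g$, it has the ins at positions less than $g$ on its left. By \eqref{eq:flip} these strands leave at the positions greater than $-g$, on its right. So the corner opposite to $x$-in $g$ is $x$-out $-g$. A further strand therefore runs along a \emph{line} $\ell_g$ joining $x$-in $g$ and $x$-out $-g$, in one direction or the other. For $|g|<X$ the pass is \emph{direct} if it goes from $x$-in $g$ to $x$-out $-g$, and \emph{reversed} otherwise. The remaining line $\ell_X=\ell_{-X}$ joins the left and the right gap. The lines at $y$ are denoted by $m_g$.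

Let $H$ be the multigraph whose vertices are the faces of $D^\circ$ and whose edges are all lines, each joining the two faces that contain its two corners. Suppose $D^\circ$ is obtained from a diagram $D$ with only the two crossings $x,y$ by deleting components. Between two passes through crossings, a deleted component stays in one face of $D^\circ$. So
\begin{equation}\label{eq:walk}
\begin{minipage}{0.82\textwidth}
every component of $D$ outside $D^\circ$ describes a closed walk in $H$, and its vector counts the uses of $x$-lines and of $y$-lines by this walk.
\end{minipage}
\end{equation}
We call this pair of numbers the vector of the walk.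

\begin{example}[the smallest case]\label{ex:k1}
Let $a=b=1$, so $\sigma=2$ and $X=Y=3$. The faces are shown in Figure~\ref{fig:k1}. The corner $x$-in $0$ points straight down and lies in $N_0$, and the opposite corner $x$-out $0$ lies in $O_0$. Turning this line about $x$ and reading off the two faces each time, and doing the same at $y$, we obtain the twelve lines; an arrow indicates the direct direction:
\begin{align*}
&\ell_0:N_0\to O_0, && \ell_1:N_1\to F_L, && \ell_{-1}:F_L\to O_1,\\
&\ell_2:N_2\to L_{-2}, && \ell_{-2}:L_{-2}\to O_2, && \ell_3:F_R-L_{-3},\\
&m_0:O_2\to N_2, && m_1:F_R\to N_1, && m_{-1}:O_1\to F_R,\\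
&m_2:R_2\to N_0, && m_{-2}:O_0\to R_2, && m_3:F_L-R_3.
\end{align*}
So $H$ has three connected components: a triangle $N_0\to O_0\to R_2\to N_0$ with one $x$-line and two $y$-lines; a triangle $O_2\to N_2\to L_{-2}\to O_2$ with two $x$-lines and one $y$-line; and a $4$-cycle $F_L\to O_1\to F_R\to N_1\to F_L$ with two lines of each kind, to which $\ell_3$ and $m_3$ are attached as pendant edges. A closed walk stays in one of these, and uses every pendant edge an even number of times. Modulo $2$ its vector is therefore a multiple of $(1,2)$, of $(2,1)$ or of $(2,2)$. \emph{It is never congruent to $(1,1)$.} In particular there is no closed curve that meets this diagram only in its crossings and passes once, transversely, through each of them. The naive way to add one strand to each crossing fails.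

There is a second obstruction. Suppose we give one component an additional pass through $x$ and another an additional pass through $y$. For instance, let a closed curve in the first triangle have vector $(3,4)$. By parity it uses every line of the triangle an odd number of times, so it uses one of the two $y$-lines only once. Hence, counted with sign, it runs around the triangle exactly once, in one direction or the other, and at least one of its three passes along $\ell_0$ is reversed. If a reversed strand is to form only positive pairs, it must lie over everything on its left and under everything on its right. But suppose that, as in $D_k$, the strands on the left lie over the strands on the right. Then a reversed pass with strands on both sides produces negative pairs, and with prescribed linking numbers these are not available.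
\end{example}

The rest of this section, and Section~\ref{sec:reversed}, carry this out for all patterns.

\subsection{Faces and lines in general}

The plane graph $D^\circ$ is connected, so every face is bounded by a single closed boundary walk, and two corners lie in the same face if and only if they are related by tracing along sides of edges. An edge from out-position $\tau$ to in-position $\tau'$ has out-gap $\tau-\frac12$ and in-gap $\tau'-\frac12$ on its left side, and out-gap $\tau+\frac12$ and in-gap $\tau'+\frac12$ on its right side. By Definition~\ref{def:pattern} the identifications are
\begin{itemize}
\item $x$-out $g\sim x$-in $g$ for $-X\le g\le-b$;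
\item $x$-out $g\sim y$-in $g-\sigma$ and $y$-out $g-\sigma\sim x$-in $g$ for $-b\le g\le X$;
\item $y$-out $g\sim y$-in $g$ for $a\le g\le Y$.
\end{itemize}
Since $-b-\sigma=-Y$ and $X-\sigma=a$, the faces, as sets of corners, are
\begin{itemize}
\item $L_g=\{x\text{-in }g,\ x\text{-out }g\}$ for $-X\le g<-b$;
\item $F_L=\{x\text{-in }{-b},\ x\text{-out }{-b},\ \text{left gap of }y\}$;
\item $O_g=\{x\text{-out }g,\ y\text{-in }g-\sigma\}$ and $N_g=\{x\text{-in }g,\ y\text{-out }g-\sigma\}$ for $-b<g<X$;
\item $F_R=\{\text{right gap of }x,\ y\text{-in }a,\ y\text{-out }a\}$;
\item $R_g=\{y\text{-in }g,\ y\text{-out }g\}$ for $a<g\le Y$.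
\end{itemize}
Now we insert the corners $x$-in $g$ and $x$-out $-g$ of $\ell_g$, and those of $m_g$. The lines, written in the direct direction except for the undirected $\ell_X$ and $m_Y$, are
\begin{itemize}
\item $\ell_X:F_R-L_{-X}$;
\item $\ell_{-g}:L_{-g}\to O_g$ and $\ell_g:N_g\to L_{-g}$ for $b<g<X$;
\item $\ell_{-b}:F_L\to O_b$ and $\ell_b:N_b\to F_L$;
\item $\ell_g:N_g\to O_{-g}$ for $|g|<b$;
\item $m_Y:F_L-R_Y$;
\item $m_{\sigma-g}:R_{\sigma-g}\to N_g$ and $m_{-(\sigma-g)}:O_g\to R_{\sigma-g}$ for $|g|<b$;
\item $m_a:F_R\to N_b$ and $m_{-a}:O_b\to F_R$;
\item $m_{g-\sigma}:O_g\to N_{2\sigma-g}$ for $b<g<X$.
\end{itemize}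
For the $y$-lines we used that the integers $h$ with $a<h<Y$ are the $h=\sigma-g$ with $|g|<b$, that those with $|h|<a$ are the $h=g-\sigma$ with $b<g<X$, and that $-a=b-\sigma$.

\begin{proposition}\label{prop:H}
The connected components of $H$ are the following.
\begin{enumerate}
\item For each pair $\{g,2\sigma-g\}$ with $b<g<X$ and $g\ne\sigma$, the $6$-cycle
\[
L_{-g}\xrightarrow{\ell_{-g}}O_g\xrightarrow{m_{g-\sigma}}N_{2\sigma-g}\xrightarrow{\ell_{2\sigma-g}}L_{g-2\sigma}\xrightarrow{\ell_{g-2\sigma}}O_{2\sigma-g}\xrightarrow{m_{\sigma-g}}N_g\xrightarrow{\ell_g}L_{-g}.
\]
\item The $3$-cycle $\Gamma_P$: $\ O_\sigma\xrightarrow{m_0}N_\sigma\xrightarrow{\ell_\sigma}L_{-\sigma}\xrightarrow{\ell_{-\sigma}}O_\sigma$.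
\item For each $g$ with $0<g<b$, the $6$-cycle
\[
N_g\xrightarrow{\ell_g}O_{-g}\xrightarrow{m_{-(\sigma+g)}}R_{\sigma+g}\xrightarrow{m_{\sigma+g}}N_{-g}\xrightarrow{\ell_{-g}}O_g\xrightarrow{m_{-(\sigma-g)}}R_{\sigma-g}\xrightarrow{m_{\sigma-g}}N_g .
\]
\item The $3$-cycle $\Gamma_Q$: $\ N_0\xrightarrow{\ell_0}O_0\xrightarrow{m_{-\sigma}}R_\sigma\xrightarrow{m_\sigma}N_0$.
\item The $4$-cycle $F_L\xrightarrow{\ell_{-b}}O_b\xrightarrow{m_{-a}}F_R\xrightarrow{m_a}N_b\xrightarrow{\ell_b}F_L$ with the two pendant edges $\ell_X$ (to $L_{-X}$) and $m_Y$ (to $R_Y$).
\end{enumerate}
\end{proposition}

\begin{proof}
The lines can be read off the list, and every line and every face occurs exactly once in (1)--(5).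
\end{proof}

\begin{proposition}\label{prop:parity}
Let $u$ be the vector of a closed walk in $H$.
\begin{enumerate}
\item Modulo $2$, $u\equiv(0,1)$ only if the walk runs in $\Gamma_P$, and $u\equiv(1,0)$ only if it runs in $\Gamma_Q$. Never is $u\equiv(1,1)$.
\item If $u\equiv(0,1)$ or $u\equiv(1,0)$, then every line of the $3$-cycle in question is used an odd number of times. The number of direct passes minus the number of reversed passes is the same odd integer $w$ for all three lines; in particular $|w|$ is at most the number of uses of each line.
\end{enumerate}
\end{proposition}

\begin{proof}
The edges used an odd number of times by a closed walk form a subgraph in which every vertex has even degree, that is, an element of the cycle space over $\mathbb Z/2$. Each component of $H$ contains exactly one cycle, so this subgraph is empty or that cycle. The cycles in (1)--(5) of Proposition~\ref{prop:H} have vectors $(4,2)$, $(2,1)$, $(2,4)$, $(1,2)$ and $(2,2)$. This proves (1) and the first statement of (2). The direct directions orient the $3$-cycle consistently. At every vertex a closed walk arrives as often as it leaves, so the net number of direct passes is the same on all three lines. It has the parity of the number of uses,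 which is odd.
\end{proof}

\section{The cost of a reversed pass}\label{sec:reversed}

We now make the second obstruction of Example~\ref{ex:k1} precise. Let $D$ be a diagram whose only crossings are $x$ and $y$, and suppose that deleting some components of $D$ leaves a subdiagram $D^\circ$ with pattern $(a,b)$. We assume that at each crossing
\begin{equation}\label{eq:order}
\text{of two strands of distinct components of } D^\circ,\text{ the left one is over the right one.}
\end{equation}
Nothing is assumed about two strands of the same component.

\begin{lemma}\label{lem:reversed}
Let $s$ be a reversed pass, along $\ell_g$ with $|g|<X$ or along $m_g$ with $|g|<Y$, of a component outside $D^\circ$. For a component $E$ of $D^\circ$ let $\lambda_E$ and $\rho_E$ be the numbers of strands of $E$ at this crossing with position less than $g$ and greater than $g$, respectively. Then all but at most one component $E$ of $D^\circ$ have at least $\min(\lambda_E,\rho_E)$ negative pairs with $s$.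
\end{lemma}

\begin{proof}
A direct strand along the same line has its outgoing half-edge between two consecutive outs of $D^\circ$, so it is coherent with $D^\circ$. Its place among the strands of $D^\circ$ is at $g$. By \eqref{eq:leftover} its pair with a strand of $D^\circ$ is positive if and only if the left one of the two is over. Reversing a strand changes signs. Hence the negative pairs of $s$ are those with strands of $D^\circ$ to the left of $g$ that are over $s$, and those with strands to the right of $g$ that are under $s$.

Suppose $E$ has fewer than $\min(\lambda_E,\rho_E)$ negative pairs with $s$. Then not all its strands to the left are over $s$, and not all its strands to the right are under $s$. So some strand of $E$ to the left of $g$ is under $s$, and some strand of $E$ to the right of $g$ is over $s$. If this were so for two components $E\ne E'$, then a left strand of $E$ would be under $s$, and $s$ would be under a right strand of $E'$. This contradicts \eqref{eq:order}.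
\end{proof}

For the lines of $\Gamma_P$ and $\Gamma_Q$ that we need, the numbers follow from Lemma~\ref{lem:components}.
\begin{itemize}
\item On $\ell_0$: a $P$-component, with positions $\pm t,\pm(2\sigma-t)$, has $(\lambda,\rho)=(2,2)$; a $Q$-component, with positions $\pm t$, has $(1,1)$.
\item On $m_0$: a $Q$-component, with positions $\pm(\sigma+t),\pm(\sigma-t)$, has $(2,2)$, as $\sigma\pm t>0$.
\item On $m_\sigma$ a $Q$-component has $(3,1)$, and on $m_{-\sigma}$ it has $(1,3)$, as $t\ne0$.
\end{itemize}
So, with at most one exception for each reversed pass, the components of $D^\circ$ satisfy:
\begin{equation}\label{eq:cost}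
\begin{aligned}
\text{reversed pass on }\ell_0:&\quad \text{at least $2$ negative pairs with a $P$-component, $1$ with a $Q$-component};\\
\text{reversed pass on }m_0:&\quad \text{at least $2$ negative pairs with a $Q$-component};\\
\text{reversed pass on }m_{\pm\sigma}:&\quad \text{at least $1$ negative pair with a $Q$-component}.
\end{aligned}
\end{equation}

\section{Linking numbers determine almost all vectors}\label{sec:rigid}

From here to the end of Section~\ref{sec:end} we assume, for contradiction, that $k\ge400$ and that $L_k$ has an $N$-diagram $D$ with exactly two crossings, where $N=6k+1$. Its components are labeled and oriented as in $L_k$, and $u_i\in\mathbb Z_{\ge0}^2$ is the vector of $i$ in $D$, so $\sum_iu_i=(N,N)$.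

The idea is that the linking numbers ask for almost all the strand pairs that are available. In the total below, the slack is linear in $k$, while the number of pairs of components is quadratic in $k$. So most of the inequalities in \eqref{eq:lk} are equalities. With two families of components, equality determines vectors: $u\cdot(4,2)$ and $u\cdot(2,4)$ together determine $u$. One family would not suffice, for example $(5,0)\cdot(4,2)=(4,2)\cdot(4,2)$.

For $i\ne j$ put $e_{ij}=u_i\cdot u_j-g_{ij}$. By \eqref{eq:lk} and \eqref{eq:g} this is an even number $\ge0$. Over ordered pairs, $\sum_{i\ne j}g_{ij}=2k(k-1)\cdot20+2k^2\cdot16=72k^2-40k$, hence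
\[
\sum_{i\ne j}e_{ij}=\Bigl|\sum_iu_i\Bigr|^2-\sum_i|u_i|^2-(72k^2-40k)\le2(6k+1)^2-72k^2+40k=64k+2 .
\]
An unordered pair with $e_{ij}>0$ contributes at least $4$, so there are at most $16k$ such pairs. Let $d_i$ be the number of $j$ with $e_{ij}>0$. Then $\sum_id_i\le32k$, so fewer than $k/2$ components have $d_i\ge65$. Hence the sets
\[
S_P=\{i\in P:d_i\le64\},\qquad S_Q=\{i\in Q:d_i\le64\}
\]
have more than $k/2\ge200$ elements each.

\begin{lemma}\label{lem:w}
There is $w_P\in\{(4,2),(2,4)\}$ such that $u_i=w_P$ for more than $70$ elements $i\in S_P$. Likewise there is $w_Q\in\{(4,2),(2,4)\}$ such that $u_i=w_Q$ for more than $70$ elements $i\in S_Q$.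
\end{lemma}

\begin{proof}
We treat $P$; the argument for $Q$ is the same, since $g_{ij}=20$ also within $Q$. The only vectors $w\in\mathbb Z_{\ge0}^2$ with $w\cdot w=20$ are $(4,2)$ and $(2,4)$.

If all $u_i$ with $i\in S_P$ equal one vector $w$, then, as $|S_P|>200$ and $d_i\le64$, some pair in $S_P$ has $e_{ij}=0$, so $w\cdot w=20$.

Otherwise choose $i,i'\in S_P$ with $u_i\ne u_{i'}$. For all but at most $2+64+64=130$ of the $j\in P$ we have $u_i\cdot u_j=u_{i'}\cdot u_j=20$. So $u_i,u_{i'}$ are nonzero, and they are linearly independent, since $u_{i'}=\lambda u_i$ would give $20=20\lambda$, hence $u_{i'}=u_i$. Hence all these $u_j$ equal one vector $w$. More than $200-130=70$ of these $j$ lie in $S_P$. Let $j$ be one of them. In total there are at least $k-130\ge270$ such indices and $d_j\le64$, so another such index $j'$ has $e_{jj'}=0$, whence $w\cdot w=20$.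
\end{proof}

Fix $i\in S_P$ with $u_i=w_P$. Since $70>64\ge d_i$, there is $j\in S_Q$ with $u_j=w_Q$ and $e_{ij}=0$. Then $w_P\cdot w_Q=16\neq20$, so $w_P\ne w_Q$. We name the two crossings $x,y$ in such a way that $w_P=(4,2)$ and $w_Q=(2,4)$. If $l\ne i,j$ and $e_{il}=e_{jl}=0$, then $u_l\cdot(4,2)=a_l\cdot(4,2)$ and $u_l\cdot(2,4)=a_l\cdot(2,4)$, so $u_l=a_l$. As $u_i=a_i$ and $u_j=a_j$ as well,
\begin{equation}\label{eq:most}
u_l=a_l\quad\text{for all but at most }128\text{ components } l .
\end{equation}

Next we reduce the number $128$ to $2$. Put $\delta_l=u_l-a_l$. For every $l$ there are, by \eqref{eq:most}, a $P$-component and a $Q$-component other than $l$ with vectors $(4,2)$ and $(2,4)$ in $D$. Applying \eqref{eq:lk} to $l$ and each of them we get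
\[
A_l:=\tfrac12\,\delta_l\cdot(4,2)=2\delta_l(x)+\delta_l(y)\ge0,\qquad
B_l:=\tfrac12\,\delta_l\cdot(2,4)=\delta_l(x)+2\delta_l(y)\ge0 .
\]
Here the choice $N=6k+1$ enters: $\sum_l\delta_l=(N,N)-(6k,6k)=(1,1)$, so $\sum_lA_l=\sum_lB_l=3$. Moreover $A_l+B_l=3(\delta_l(x)+\delta_l(y))$ is a multiple of $3$. It is positive if $\delta_l\ne0$, because then $(A_l,B_l)\ne(0,0)$. As $\sum_l(A_l+B_l)=6$, at most two $\delta_l$ are nonzero. From $\delta_l(x)=(2A_l-B_l)/3$ and $\delta_l(y)=(2B_l-A_l)/3$ we see that the nonzero $\delta_l$ are exactly one of the following:
\begin{enumerate}
\item[(a)] one component with $\delta=(1,1)$, where $(A,B)=(3,3)$;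
\item[(b)] two components with $\delta=(1,0)$ and $\delta=(0,1)$, where $(A,B)=(2,1)$ and $(1,2)$;
\item[(c)] two components with $\delta=(-1,2)$ and $\delta=(2,-1)$, where $(A,B)=(0,3)$ and $(3,0)$.
\end{enumerate}
We call these at most two components \emph{bad} and all others \emph{good}. Good components have $u_l=a_l$. This has two consequences.

First, for distinct good components $l,l'$ the number of strand pairs $u_l\cdot u_{l'}=a_l\cdot a_{l'}$ equals $2\operatorname{lk}(l,l')$. Hence
\begin{equation}\label{eq:pos}
\text{every strand pair belonging to two distinct good components is positive.}
\end{equation}

Second, for a bad $i$ and a good $E$, the number of positive pairs plus the number of negative pairs is $u_i\cdot a_E$, and their difference is $2\operatorname{lk}(i,E)=a_i\cdot a_E$. So the number of negative pairs is $\frac12\delta_i\cdot a_E$, that is,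
\begin{equation}\label{eq:neg}
\text{the number of negative pairs of } i \text{ and } E \text{ is } A_i \text{ if } E\in P,\text{ and } B_i \text{ if } E\in Q .
\end{equation}

\section{Coherence}\label{sec:coh}

The strands of the good components might still point in all directions. Positivity forbids this: three directions spanning the plane positively, in three components, would give a cyclic order of heights.

\begin{lemma}\label{lem:coh}
At each crossing $v\in\{x,y\}$ one can delete at most two good components so that the strands at $v$ of the remaining good components are coherent.
\end{lemma}

\begin{proof}
Call three strands at $v$ with directions $d_1,d_2,d_3$ a \emph{spanning triple} if $c_1d_1+c_2d_2+c_3d_3=0$ for some $c_1,c_2,c_3>0$. Suppose the directions of the good strands at $v$ do not lie in an open half-plane. Then $0$ lies in their convex hull, by separation, and by Carath\'eodory's theorem it is a convex combination of at most three of them. Because the directions are pairwise linearly independent, exactly three are needed. So there is a spanning triple of good strands.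

\emph{No spanning triple lies in three distinct good components.} Taking determinants of the relation with $d_1$, $d_2$, $d_3$ we see that $\det(d_1,d_2)$, $\det(d_2,d_3)$, $\det(d_3,d_1)$ have the same sign. After relabeling they are positive. If the strands were in three distinct components, \eqref{eq:pos} would put $1$ over $2$, $2$ over $3$ and $3$ over $1$, which is impossible.

\emph{Exchange.} Let $(s_1,s_2,s_3)$ be spanning and let $s$ be a further strand. The three open cones spanned by two of the $d_i$ cover the plane except for the three closed rays from $0$ through the $d_i$. Since $d_s$ is independent of each $d_i$, the vector $-d_s$ lies in one of these cones, and $s$ with the two strands spanning it is again a spanning triple.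

If a spanning triple lies in a single component $C$, apply the exchange with a strand $s$ of another good component; it exists since every good component passes through $v$. The new triple has exactly two strands in $C$. So in any case there is a spanning triple $(s_1,s_2,s_3)$ with $s_1,s_2\in C$ and $s_3\in E\ne C$. Let $s$ be a strand of a good component other than $C$ and $E$. If $-d_s$ were in the open cone of $d_1,d_3$ or of $d_2,d_3$, we would get a spanning triple in three components. So $-d_s$ lies in the open cone of $d_1,d_2$. After deleting $C$ and $E$ all directions lie in the negative of this cone, hence in an open half-plane.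
\end{proof}

We delete from $D$ the bad components and at most four good ones, as given by Lemma~\ref{lem:coh} at $x$ and at $y$. The remaining subdiagram $D^\circ$ is called the \emph{core}. It has $a$ components in $P$ and $b$ components in $Q$, with
\[
a,b\ge k-6\ge394 .
\]
All its components are good, and it is coherent at both crossings. By \eqref{eq:pos} and \eqref{eq:leftover} the core satisfies \eqref{eq:order}. With $\sigma=a+b$, $X=2a+b$, $Y=a+2b$ as before, it has $4a+2b=2X$ strands at $x$ and $2a+4b=2Y$ strands at $y$.

\section{Planarity forces the pattern}\label{sec:core}

\begin{proposition}\label{prop:core}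
After reversing, if necessary, the orientations of all components of $L_k$ and $D$, the core $D^\circ$ has pattern $(a,b)$. Its $P$-components are those in $P$, and its $Q$-components are those in $Q$.
\end{proposition}

The second statement follows from the first, since the components of the core in $P$ and in $Q$ have the vectors $(4,2)$ and $(2,4)$. We prove the first in four steps. Every component of the core passes through $x$ and through $y$, so the core is a connected plane graph with vertices $x,y$. Its edges are \emph{loops}, at $x$ or at $y$, and \emph{through edges} joining $x$ and $y$, and there is at least one through edge.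

\paragraph{Step 1: loops.}
Consider a loop from $\mathrm{out}_i$ to $\mathrm{in}_j$ at a crossing $v$ with $M$ strands. Exactly one of its two complementary discs misses the other crossing; call it $\Delta$. By the cyclic order of half-edges at $v$, the half-edges entering $\Delta$ are either those $\mathrm{out}_{i'}$ with $i'<i$ and $\mathrm{in}_{j'}$ with $j'<j$, or those with $i'>i$ and $j'>j$. The edges containing them stay in $\Delta$, so they are loops at $v$ with both ends in this set. Each has one out-end and one in-end, so the set contains equally many outs and ins, and $i=j$ in both cases. Thus every loop joins $\mathrm{out}_i$ to $\mathrm{in}_i$ for some $i$, and then either all smaller or all larger indices also belong to loops. Consequently an index between two non-loop indices is not a loop index. So the positions at $x$ not belonging to loops, which are the same for ins and outs, form an interval $I$, and those at $y$ form an interval $J$, both with integer endpoints.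

\paragraph{Step 2: through edges.}
Each end of a through edge uses a position in $I$ or $J$. Counting the edges from $x$ to $y$ at both ends gives $|I|=|J|=:r$, and $r$ is also the number of edges from $y$ to $x$. As there is a through edge, $r\ge1$. We claim that the clockwise cyclic order of the $2r$ through edges at $x$ equals their counterclockwise cyclic order at $y$. Remove small discs around $x$ and $y$. The through edges become disjoint arcs in an annulus, each joining the two boundary circles. Cut the annulus along one of them to obtain a rectangle. The others join its bottom side to its top side and are disjoint, so they occur in the same order on both sides, because each separates the rectangle. The two sides, oriented in parallel, run clockwise around one of $x,y$ and counterclockwise around the other. This proves the claim.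

Clockwise at $x$ we meet the outs from left to right and then the ins from right to left. Counterclockwise at $y$ we meet the ins from left to right and then the outs from right to left. The outs of $x$ correspond to the ins of $y$, and the ins of $x$ to the outs of $y$. So blocks correspond to blocks, and the order from left to right is preserved. With $J=I+s$, $s\in\mathbb Z$, the edges are
\begin{align*}
&x\text{-out }t\to y\text{-in }t+s\quad\text{and}\quad y\text{-out }t+s\to x\text{-in }t &&(t\in I),\\
&x\text{-out }t\to x\text{-in }t\quad(t\notin I),\qquad y\text{-out }t\to y\text{-in }t &&(t\notin J).
\end{align*}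
It remains to find $I$ and $J$. This is where the vectors enter.

\paragraph{Step 3: visits.}
A component alternately visits $x$ and $y$. A visit to $x$ starts at $x$-in $t$ with $t\in I$ and reaches $x$-out $-t$. If $-t\in I$, the component leaves $x$ after one pass. If $-t\notin I$, it runs through a loop to $x$-in $-t$ and then to $x$-out $t$, where it leaves after two passes. The same holds at $y$ with $J$. Let $\tau$ be the number of visits to $x$, which is also the number of visits to $y$. For a component in $P$, with vector $(4,2)$, we get $4\le2\tau$ and $\tau\le2$. So $\tau=2$, both visits to $x$ are double and both visits to $y$ are single. For a component in $Q$, again $\tau=2$, both visits to $x$ are single and both visits to $y$ are double.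

Every $t\in I$ is the start of exactly one visit to $x$. So $|I|=2a+2b=2\sigma$, and exactly $2b$ of the $t\in I$, those starting visits of components in $Q$, satisfy $-t\in I$. Hence $I\cap(-I)=(-b,b)$. As $I$ is an interval with $2\sigma$ positions and $2\sigma-b=X$, either $I=(-b,X)$ or $I=(-X,b)$. In the same way $J\cap(-J)=(-a,a)$ consists of the in-positions in $J$ on components in $P$, and, as $2\sigma-a=Y$, either $J=(-a,Y)$ or $J=(-Y,a)$.

\paragraph{Step 4: relative position.}
If we reverse the orientation of all components, a half-edge with in-position $t$ gets out-position $-t$ and vice versa. So $I$ and $J$ are replaced by $-I$ and $-J$, whereas by \eqref{eq:flip} the in-position of a strand does not change. No linking number, crossing sign or vector changes, and coherence and \eqref{eq:order} persist; so do the results of Sections~\ref{sec:rigid} and~\ref{sec:coh}. Hence we may assume $I=(-b,X)$. The $x$-outs in $(-b,b)$ are, by \eqref{eq:flip}, on strands with in-position in $(-b,b)=I\cap(-I)$, hence on components in $Q$. They are the $2b$ leftmost positions of $I$. By Step 2, the $2b$ leftmost in-positions of $J$ then belong to components in $Q$. If $J$ were $(-a,Y)$, its leftmost in-position $-a+\frac12\in(-a,a)$ would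 belong to a component in $P$, a contradiction. Hence $J=(-Y,a)$ and $s=-Y+b=-\sigma$. This is the pattern $(a,b)$, and Proposition~\ref{prop:core} is proved. \qed

\section{End of the proof of Theorem~\ref{thm:A}}\label{sec:end}

By Proposition~\ref{prop:core}, Sections~\ref{sec:gap} and~\ref{sec:reversed} apply to the core. The bad components lie outside it, so by \eqref{eq:walk} each bad component $i$ is a closed walk in $H$ with vector $u_i=a_i+\delta_i$. Since $a_i\equiv(0,0)$, we have $u_i\equiv\delta_i$ modulo $2$. All components of the core are good, so \eqref{eq:neg} applies to them. Two exceptional components in \eqref{eq:cost} do no harm, since $a,b\ge3$. We go through the cases of Section~\ref{sec:rigid}. Throughout, $w$ is the integer of Proposition~\ref{prop:parity}(2).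

\paragraph{Case (a).} The bad component would be a closed walk with vector congruent to $(1,1)$. This contradicts Proposition~\ref{prop:parity}(1).

\paragraph{Case (b).} Let $i$ be the bad component with $\delta_i=(1,0)$, so $A_i=2$ and $B_i=1$. By Proposition~\ref{prop:parity}(1) it runs in $\Gamma_Q$.
\begin{itemize}
\item Suppose $i\in P$, so $u_i=(5,2)$. The lines $m_\sigma$ and $m_{-\sigma}$ are used an odd number of times each and twice in total, so once each, and $|w|=1$. The line $\ell_0$ is used $5$ times, hence at least twice reversed. By \eqref{eq:cost}, all but at most two $P$-components of the core have at least $4>A_i$ negative pairs with $i$. This contradicts \eqref{eq:neg}.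
\item Suppose $i\in Q$, so $u_i=(3,4)$. The lines $m_\sigma$ and $m_{-\sigma}$ are used once and three times, in some order, so $|w|=1$. The line $\ell_0$ is used three times. So there is a reversed pass on $\ell_0$ and one on the $y$-line used three times. By \eqref{eq:cost}, all but at most two $Q$-components of the core have at least $1+1>B_i$ negative pairs with $i$. This contradicts \eqref{eq:neg}.
\end{itemize}

\paragraph{Case (c).} Let $i$ and $j$ be the bad components with $\delta_i=(-1,2)$, $A_i=0$ and $\delta_j=(2,-1)$, $B_j=0$. By Proposition~\ref{prop:parity}(1), $i$ runs in $\Gamma_Q$ and $j$ in $\Gamma_P$.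
\begin{itemize}
\item Suppose $i\in P$, so $u_i=(3,4)$. As before $|w|=1$, and there is a reversed pass on $\ell_0$. By \eqref{eq:cost}, some $P$-component of the core has at least $2>A_i$ negative pairs with $i$, contradicting \eqref{eq:neg}. So $i\in Q$ and $u_i=(1,6)$.
\item Suppose $j\in Q$, so $u_j=(4,3)$. The lines $\ell_\sigma$ and $\ell_{-\sigma}$ are used once and three times, in some order, so $|w|=1$. The line $m_0$ is used three times, at least once reversed. By \eqref{eq:cost}, some $Q$-component of the core has at least $2>B_j$ negative pairs with $j$, contradicting \eqref{eq:neg}. So $j\in P$ and $u_j=(6,1)$.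
\item But then $u_i\cdot u_j=12<16=2\operatorname{lk}(i,j)$, contradicting \eqref{eq:lk}.
\end{itemize}

All cases are impossible, so $L_k$ has no $(6k+1)$-diagram with exactly two crossings. With Lemma~\ref{lem:two} we obtain $c_{6k+1}(L_k)\ge3>2=c_{6k}(L_k)$. This proves Theorem~\ref{thm:A}. \qed

\begin{remark}
The bound $k\ge400$ is used only in Section~\ref{sec:rigid}, apart from harmless inequalities such as $6k+1<10k-10$ and $a,b\ge3$. The choice $N=6k+1$ is used there through $\sum_l\delta_l=(1,1)$. For $N=6k+3$ this sum would be $(3,3)=(2,1)+(1,2)$, and the two $3$-cycles $\Gamma_P$ and $\Gamma_Q$ have precisely these vectors. The next section uses this.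
\end{remark}

\section{All other $m$: proof of Theorem~\ref{thm:B}}\label{sec:B}

\subsection{Leading a strand along a closed curve}

The idea is to replace a short segment of the link by a detour that follows a closed curve $\gamma$ once, high above everything else and steadily descending. Such a detour can be unwound level by level. In the following lemma the number of strands may vary from crossing to crossing.

\begin{lemma}\label{lem:insert}
Let $D$ be a multi-crossing diagram of a link $L$, and let $\gamma$ be an immersed closed plane curve that meets $D$ only in crossings, and at least once. Suppose that at each crossing all passes of $\gamma$ are transverse to $D$ and to each other, and that $\gamma$ has no self-intersections elsewhere. Then $L$ has a diagram with the same crossings, whose number of strands at a crossing $v$ is that of $D$ plus the number of passes of $\gamma$ through $v$.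

More precisely, let $\beta$ be a short arc that joins, near a crossing, two cyclically consecutive half-edges of $D\cup\gamma$, one in $D$ and one in $\gamma$, and meets $D\cup\gamma$ only in its endpoints. Then the diagram can be chosen so that its underlying curve system agrees with $D\cup\gamma$ outside any given small disc around $\beta$; this disc contains no crossing.
\end{lemma}

\begin{proof}
At a crossing on $\gamma$ there are two consecutive half-edges of $D\cup\gamma$ of which one is in $D$ and one in $\gamma$, so an arc $\beta$ exists. We may assume that the edge of $D$ is straight near the endpoint of $\beta$. Remove from it a short open segment, with ends $p^-,p^+$, around the endpoint of $\beta$. Remove from $\gamma$ a short open arc around the other endpoint, and join the ends by two parallel copies of $\beta$. This gives a path $\alpha$ from $p^-$ to $p^+$ which follows $\gamma$ and replaces the segment $[p^-,p^+]$. It meets the rest of $D$ only in $p^\pm$ and in crossings, and it has no multiple points other than passes through crossings. Let the first piece $[p^-,q]$ and the last piece $[q',p^+]$ of $\alpha$ be short and straight. The corners of the new curve, at $p^\pm$ and at the ends of the copies of $\beta$,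 are rounded at the end; this does not affect the argument.

\emph{Heights.} Choose $h_0<h'<h_1$ above all heights of $L$. Along $[p^-,q]$ the height rises from its original value at $p^-$ to $h_1$; from $q$ to $q'$ it strictly decreases from $h_1$ to $h'$; along $[q',p^+]$ it strictly decreases to its original value at $p^+$. This defines a link $L'$ with the required projection. At a crossing the new strands have distinct heights and lie above the old ones. It remains to show that $L'$ is isotopic to $L$.

\emph{Straightening the ends.} Over $[p^-,q]$ and $[q',p^+]$ the link $L'$ has no points other than those of the new arc. Within the vertical strips over these segments we may therefore isotope the new arc, with the ends over $p^-,q,q',p^+$ fixed, so that it consists of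
\begin{itemize}
\item the vertical segment over $p^-$ up to height $h_1$;
\item the horizontal segment from $(p^-,h_1)$ to $(q,h_1)$;
\item an arc $(\eta(h),h)$, with $h$ decreasing from $h_1$ to $h_0$, where $\eta(h_1)=q$, $\eta(h')=q'$, $\eta(h_0)=p^+$ and $\eta(h)\ne p^-$ throughout;
\item the vertical segment over $p^+$ from height $h_0$ down.
\end{itemize}

\emph{Untwisting.} Above height $h_0$ only the new arc is present, and it meets each level strictly between $h_0$ and $h_1$ in two points, over $p^-$ and over $\eta(h)$. We turn and scale the levels so that the second point comes to lie over $p^+$. Identify $\mathbb R^2$ with $\mathbb C$, and for $h\in[h_0,h_1]$ let $\psi_h$ be the similarity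
\[
\psi_h(z)=p^-+\frac{p^+-p^-}{\eta(h)-p^-}\,(z-p^-),
\]
which fixes $p^-$ and maps $\eta(h)$ to $p^+$. Then $\psi_{h_0}=\mathrm{id}$. Put $\psi_h=\mathrm{id}$ for $h\le h_0$ and $\psi_h=\psi_{h_1}$ for $h\ge h_1$. The map $\Psi(z,h)=(\psi_h(z),h)$ is a homeomorphism of $\mathbb R^3$. It is isotopic to the identity through
\[
\Psi^u(z,h)=\bigl(\psi_{h_0+u(\bar h-h_0)}(z),h\bigr),\qquad \bar h=\min(\max(h,h_0),h_1),\quad u\in[0,1].
\]
It fixes everything at heights at most $h_0$. It maps the new arc to the arch consisting of the vertical segments over $p^-$ and $p^+$ up to height $h_1$ and the horizontal segment from $(p^-,h_1)$ to $(p^+,h_1)$.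

\emph{Pushing down.} The arch and the removed segment of $L$ bound a disc in the vertical strip over $[p^-,p^+]$. The projection of the rest of the link meets $[p^-,p^+]$ only in its ends, so this disc meets the rest of the link only in the two common endpoints of the arch and the segment. Hence the arch can be pushed across it to the removed segment, and the result is $L$.
\end{proof}

\subsection{The values $m=6k$ and $m\ge6k+2$}

The diagram $D_k$ has pattern $(k,k)$, so Proposition~\ref{prop:H} describes its gap graph. Realize $\Gamma_P$ by a closed curve $\gamma_P$ that meets $D_k$ only in the crossings, passes once along each of $\ell_\sigma,\ell_{-\sigma},m_0$, and runs through each of the faces $O_\sigma,N_\sigma,L_{-\sigma}$ in one embedded arc. Realize $\Gamma_Q$ in the same way by a curve $\gamma_Q$ along $\ell_0,m_\sigma,m_{-\sigma}$ through the faces $N_0,O_0,R_\sigma$. The six lines are distinct and the six faces are distinct. So away from $x,y$ the two curves are embedded and disjoint, and at $x,y$ all passes are transverse to each other and to $D_k$.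

Apply Lemma~\ref{lem:insert} to $D_k$ and $\gamma_P$. A corner of $D_k$ that contains a half-edge of $\gamma_P$ contains none of $\gamma_Q$, so the arc $\beta$ and the small disc can be chosen disjoint from $\gamma_Q$. Since $\gamma_Q$ meets neither $D_k$ nor $\gamma_P$ outside the crossings, it meets the new diagram only in crossings, and transversely there. So we may apply the lemma again, to the new diagram and $\gamma_Q$. In total $2+1$ strands are added at $x$ and $1+2$ strands at $y$. The result is a $(6k+3)$-diagram of $L_k$ with two crossings, whence $c_{6k+3}(L_k)\le2$.

From $c_{6k}\le2$, $c_{6k+3}\le2$ and $c_{m+2}\le c_m$ we get $c_m(L_k)\le2$ for $m=6k$ and for all $m\ge6k+2$. As $6k+3<10k-10$, Lemma~\ref{lem:two} gives $c_{6k}(L_k)=c_{6k+2}(L_k)=c_{6k+3}(L_k)=2$.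

\subsection{The remaining values}

\emph{Odd $m\le6k+1$.} By $c_{m+2}\le c_m$ and Theorem~\ref{thm:A}, $c_m(L_k)\ge c_{6k+1}(L_k)\ge3$.

\emph{Even $m\le6k-2$.} By $c_{m+2}\le c_m$ it suffices to show $c_{6k-2}(L_k)\ge3$. By Lemma~\ref{lem:two} at least two crossings are needed. For a $(6k-2)$-diagram with exactly two crossings, \eqref{eq:lk} would give
\[
72k^2-40k=\sum_{i\ne j}g_{ij}\le\sum_{i\ne j}u_i\cdot u_j\le\Bigl|\sum_iu_i\Bigr|^2=2(6k-2)^2=72k^2-48k+8 ,
\]
which is false for $k>1$. This completes the proof of Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}
\bibitem{Adams} Adams, 2013.
\bibitem{RM} \emph{Reidemeister Moves For Triple-Crossing Link Diagrams}, \texttt{https://mdp.ac/files/2009-talk-notes-Moscow.pdf}.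
\end{thebibliography}

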